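# Null $G_\delta$-sets as exceptional sets of Bergman functions on the ball

## The slices of $1/(1-z)$ in the ball of $\mathbb C^2$

Let $B=\{(z,w)\in\mathbb C^2:|z|^2+|w|^2<1\}$ and let $U$ be the unit disc in the $w$-plane. For $w\in U$ the slice $B_w=\{z:(z,w)\in B\}$ is the disc $|z|<R$ with $R^2=1-|w|^2$. Take the function
$$f(z,w)=\frac1{1-z}=\sum_{n\ge0}z^n ,$$
holomorphic on $B$, and compute the area integral of $|f|^2$ over each slice. On a disc $|z|<t$ with $t<R$ the series converges uniformly, the powers $z^n$ are orthogonal, and $\int_{|z|<t}|z|^{2n}\,dA=\pi t^{2n+2}/(n+1)$. Letting $t\uparrow R$, monotone convergence gives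
$$\int_{B_w}|f(z,w)|^2\,dA(z)=\pi\sum_{n\ge0}\frac{(1-|w|^2)^{n+1}}{n+1}=\pi\log\frac1{|w|^2}.$$
This is finite for $w\ne0$ and infinite for $w=0$. Integrate over $w$ in polar coordinates:
$$\int_U\pi\log\frac1{|w|^2}\,dA(w)=4\pi^2\int_0^1 r\log\frac1r\,dr=\pi^2 .$$
So $f$ is square-integrable on $B$, and all its slices except one are square-integrable.

Square-integrability on $B$ always forces almost every slice to be square-integrable, by Fubini. But "almost every" leaves room for bad slices, and here the set of bad $w$ is $\{0\}$. Which sets of bad $w$ can occur? Can the bad set be a segment, a Cantor set of zero area, or a dense set?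

## Exceptional sets, and two theorems

**Definition (Bergman space, exceptional set).** The space $L^2H(B)$ consists of the holomorphic functions on $B$ that are square-integrable for Lebesgue measure. For $f\in L^2H(B)$ the exceptional set $E(B,f)$ is the set of all $w$ with $B_w\ne\emptyset$ (that is, $w\in U$) such that $f(\cdot,w)$ is not square-integrable on $B_w$.

The computation above says $E\big(B,\frac1{1-z}\big)=\{0\}$.

**Definition ($G_\delta$-set).** A $G_\delta$-set is a countable intersection of open sets.

Every closed $F\subset U$ is a $G_\delta$: if $F\neq\emptyset$, it is the intersection of the open sets $\{w\in U:\operatorname{dist}(w,F)<1/k\}$. A countable dense set $Q\subset U$ is not. Indeed, if $Q=\bigcap_kG_k$ with $G_k\subset U$ open, then each $G_k$ is dense, each $U\setminus\{x\}$ with $x\in Q$ is open and dense, and the intersection of all these countably many sets is empty, against Baire's theorem.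

Two facts are given with the problem. Exceptional sets have measure zero, and for $0<r<1$ every $G_\delta$-subset of the circle $C(0,r)=\{|z|=r\}$ is $E(B,f)$ for some $f\in L^2H(B)$. The problem comes from the paper *Descriptions of exceptional sets in the circles for functions from the Bergman space*. It asks whether every $G_\delta$-subset of $U$ of measure zero, not necessarily contained in a circle, is exceptional. The answer is yes. We shall reprove the first fact and not use the second.

**Theorem A.** A set $E\subset U$ equals $E(B,f)$ for some $f\in L^2H(B)$ if and only if $E$ is a $G_\delta$-set of Lebesgue measure zero.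

The statement extends to all dimensions and to weights.

**Theorem B.** Let $p,q\ge1$ and $\alpha>-1$. Let $\mathbb B$ be the unit ball of $\mathbb C^p\times\mathbb C^q\ni(z,w)$, let $\mathbb B_q$ be the unit ball of $\mathbb C^q$, and $\mathbb B_w=\{z:(z,w)\in\mathbb B\}$. Let $A^2_\alpha(\mathbb B)$ be the space of holomorphic $f$ on $\mathbb B$ with $\int_{\mathbb B}|f|^2(1-|z|^2-|w|^2)^\alpha\,dV<\infty$, and put
$$E_\alpha(f)=\Big\{w\in\mathbb B_q:\int_{\mathbb B_w}|f(z,w)|^2(1-|z|^2-|w|^2)^\alpha\,dV(z)=\infty\Big\}.$$
Then $\{E_\alpha(f):f\in A^2_\alpha(\mathbb B)\}$ is exactly the family of all $G_\delta$-subsets of $\mathbb B_q$ of Lebesgue measure zero.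

Theorem A is the case $p=q=1$, $\alpha=0$. Its proof is simpler, so we do it first. To see what the weight does, take $p=q=1$ and $f=z^n$. Substituting $z=\sqrt{1-|w|^2}\,\zeta$, the weighted slice integral is $\gamma_n(1-|w|^2)^{n+1+\alpha}$ with $\gamma_n=\pi\int_0^1t^n(1-t)^\alpha\,dt$. For $\alpha=0$ this is the familiar $\pi(1-|w|^2)^{n+1}/(n+1)$.

## Lower semicontinuity of the slice integral

This section proves the easy half of both theorems: an exceptional set is a $G_\delta$ of measure zero.

Let $f\in A^2_\alpha(\mathbb B)$. Put $F=|f|^2(1-|z|^2-|w|^2)^\alpha$ on $\mathbb B$ and $F=0$ on the rest of $\mathbb C^{p+q}$. Then $F\ge0$ is continuous on the open set $\mathbb B$, and at points outside $\mathbb B$ its value is the minimum possible, so $F$ is lower semicontinuous everywhere. Let $\Phi(w)=\int_{\mathbb C^p}F(z,w)\,dV(z)\in[0,\infty]$. If $w_l\to w$, then $F(z,w)\le\liminf_lF(z,w_l)$ for every $z$, and Fatou's lemma gives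
$$\Phi(w)\le\int\liminf_lF(z,w_l)\,dV(z)\le\liminf_l\Phi(w_l).$$
So $\Phi$ is lower semicontinuous and each set $\{\Phi>k\}$, $k\ge1$, is open. It lies in $\mathbb B_q$ because $\Phi=0$ elsewhere. Hence $E_\alpha(f)=\bigcap_{k\ge1}\{\Phi>k\}$ is a $G_\delta$. By Tonelli, $\int\Phi\,dV=\int_{\mathbb B}F\,dV<\infty$, so $\Phi<\infty$ almost everywhere and $E_\alpha(f)$ is null.

In particular a countable dense subset of $U$ is null but is not exceptional. What remains is the construction: given a null $G_\delta$, produce $f$.

## One power of $z$ at a time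

The opening computation used only that different powers of $z$ are orthogonal. The coefficient of $z^n$ may be any reasonable holomorphic function of $w$.

**Lemma 1 (slice formula).** Let $\Lambda\subset\{0,1,2,\dots\}$, let $p_n$ $(n\in\Lambda)$ be bounded holomorphic functions on $U$, and put
$$\sigma(w)=\sum_{n\in\Lambda}|p_n(w)|^2(1-|w|^2)^{n+1}\in[0,\infty].$$
If $\int_U\sigma\,dA<\infty$, then $f(z,w)=\sum_{n\in\Lambda}\sqrt{n+1}\,p_n(w)z^n$ converges in $L^2(B)$ and locally uniformly on $B$, $f\in L^2H(B)$, and for every $w\in U$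
$$\int_{B_w}|f(z,w)|^2\,dA(z)=\pi\,\sigma(w).\tag{1}$$

*Proof.* Each term is bounded and holomorphic on $B$. Two terms with different $n$ are orthogonal in $L^2(B)$: integrate first over $\arg z$. Since $\int_{|z|<R}|z|^{2n}dA=\pi R^{2n+2}/(n+1)$ with $R^2=1-|w|^2$, the squared norm of the $n$-th term is $\pi\int_U|p_n|^2(1-|w|^2)^{n+1}dA$. These add up to $\pi\int_U\sigma\,dA<\infty$, so the series converges in $L^2(B)$. By the mean value property, $|h|^2$ at a point is at most its average over a small ball around that point, so $L^2$-convergence of holomorphic functions implies locally uniform convergence. Thus $f$ is holomorphic and lies in $L^2H(B)$. For fixed $w$ the series is the Taylor series of $f(\cdot,w)$ on $B_w$. Parseval on $|z|<t$, $t<R$, gives $\int_{|z|<t}|f|^2dA=\pi\sum_{n\in\Lambda}|p_n(w)|^2t^{2n+2}$, and $t\uparrow R$ with monotone convergence gives (1). $\square$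

So the problem becomes one about sums of positive functions on $U$: choose one bounded holomorphic $p_n$ for each degree $n$, so that $\sigma$ is integrable and is infinite exactly on $E$.

**Example (a whole circle).** Put $n_k=4^k$, $k\ge1$, and $p_{n}(w)=2^{n+1}w^{n+1}$ for $n=n_k$. With $x=|w|^2$ the $n$-th term of $\sigma$ is $(4x(1-x))^{n+1}$. It equals $1$ for $x=\frac12$. If $x\neq\frac12$, the base is less than $1$ and $\sigma(w)<\infty$. So $\sigma=\infty$ exactly on the circle $C(0,1/\sqrt2)$. For the energy, substitute $u=2x-1$: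
$$\int_U(4x(1-x))^{n+1}dA=\pi\int_0^1(4x(1-x))^{n+1}dx=\pi\int_0^1(1-u^2)^{n+1}du\le\pi\int_0^\infty e^{-(n+1)u^2}du=\frac{\pi^{3/2}}{2\sqrt{n+1}},$$
which is summable along $n=4^k$. Hence $C(0,1/\sqrt2)$ is exceptional. This used the rotational symmetry of the circle. For a general $E$ we need coefficients that localize near a point.

## Pseudohyperbolic discs and peaks of height one

For $a,w\in U$ put $\varphi_a(w)=\frac{a-w}{1-\bar aw}$ and $\rho(a,w)=|\varphi_a(w)|$, the pseudohyperbolic metric. Recall that $\varphi_a$ is an automorphism of $U$, equal to its own inverse and exchanging $0$ and $a$; that $\rho$ is a metric inducing the usual topology (a proof valid in every dimension is given below); and that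
$$1-\rho(a,w)^2=\frac{(1-|a|^2)(1-|w|^2)}{|1-\bar aw|^2}.\tag{2}$$
Since $|\varphi_a'(w)|=(1-|a|^2)/|1-\bar aw|^2$, identity (2) says $1-|\varphi_a(w)|^2=|\varphi_a'(w)|(1-|w|^2)$. Hence the measure $d\lambda=dA/(1-|w|^2)^2$ is invariant under $\varphi_a$. Clearly $dA\le d\lambda$. Write $D(a,r)=\{w:\rho(a,w)<r\}$. Then $D(0,r)$ is the ordinary disc $|w|<r$, and with $u=|w|^2$
$$\lambda(D(a,r))=\lambda(D(0,r))=\pi\int_0^{r^2}\frac{du}{(1-u)^2}=\frac{\pi r^2}{1-r^2}\ge\pi r^2 .\tag{3}$$

Now the peaks. For $a\in U$ and $n\ge1$ put
$$p_{n,a}(w)=\frac{(1-|a|^2)^{(n+1)/2}}{(1-\bar aw)^{n+1}},\qquad\text{so that, by (2),}\qquad |p_{n,a}(w)|^2(1-|w|^2)^{n+1}=(1-\rho(a,w)^2)^{n+1}.\tag{4}$$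
It is holomorphic and bounded on $U$ because $|1-\bar aw|\ge1-|a|$. The right side of (4) is a bump of height $1$ at $a$, of $\rho$-width about $n^{-1/2}$. Its exact energy is, by invariance under $\varphi_a$,
$$\int_U(1-\rho(a,w)^2)^{n+1}d\lambda(w)=\int_U(1-|\zeta|^2)^{n-1}dA(\zeta)=\frac\pi n .\tag{5}$$
By (3), the disc $D(a,n^{-1/2})$ has $\lambda$-measure at least $\pi/n$: a peak costs no more than the measure of the disc on which it is visibly large.

**Example (an arbitrary point).** Let $\beta=\sqrt{1-|a|^2}$ and use the coefficients $(n+1)^{-1/2}p_{n,a}$ for all $n\ge0$ (formula (4) makes sense for $n=0$ too). Then $\sigma(w)=\sum_{n\ge0}(1-\rho^2)^{n+1}/(n+1)=\log\frac1{\rho(a,w)^2}$. It is integrable, because $\log\frac1{\rho(a,w)^2}\le2\log2+2\log\frac1{|w-a|}$. The function given by Lemma 1 is a geometric series: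
$$f_a(z,w)=\sum_{n\ge0}\frac{\beta^{n+1}z^n}{(1-\bar aw)^{n+1}}=\frac{\beta}{1-\bar aw-\beta z},$$
whose ratio is less than $1$ in modulus because $\beta^2|z|^2<(1-|a|^2)(1-|w|^2)\le|1-\bar aw|^2$ on $B$. So $E(B,f_a)=\{a\}$, and $f_0=1/(1-z)$.

## Superposing the $f_a$ misses almost every point of every circle

The natural next move is to add point singularities. For finitely many distinct points this works: on the slice $w=a_j$ exactly one summand of $\sum_if_{a_i}$ fails to be square-integrable, and on other slices none does, so the exceptional set is $\{a_1,\dots,a_m\}$. For a general $E$ one would then try $f=\sum_jc_jf_{a_j}$ with many points $a_j$ and $\sum|c_j|<\infty$. The denominator of $f_a$ is $1-\langle(z,w),(\beta,a)\rangle$ with $|(\beta,a)|=1$, so $|f_a(x)|\le1/(1-|x|)$ and the series converges locally uniformly on $B$.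

It stops at the following point. Fix $0<r<1$. The mean of $\log|1-\bar aw|$ over $|w|=r$ is $0$, and the mean of $\log|w-a|$ is $\log\max(r,|a|)$. So the mean of $\log\frac1{\rho(a,w)}$ is $\log\frac1{\max(r,|a|)}\le\log\frac1r$, whatever $a$ is. The slice norm is $\|f_a(\cdot,w)\|=\big(2\pi\log\frac1{\rho(a,w)}\big)^{1/2}$. By Cauchy–Schwarz its mean over the circle is at most $\big(2\pi\log\frac1r\big)^{1/2}$. Hence
$$\text{mean over }|w|=r\text{ of }\ \sum_j|c_j|\,\|f_{a_j}(\cdot,w)\|\ \le\ \Big(2\pi\log\frac1r\Big)^{1/2}\sum_j|c_j|<\infty ,$$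
so for almost every $w$ on the circle the series converges absolutely in $L^2(B_w)$, and $f(\cdot,w)\in L^2(B_w)$. No absolutely convergent superposition of the $f_a$ can have a circle centered at $0$ as its exceptional set. Yet we have just made $C(0,1/\sqrt2)$ exceptional.

The circle example differs in that it gives each function a single degree. So let us give each point a single degree, using the peaks (4) at height $1$. A first plan: write $E=\bigcap O_k$ with $\lambda(O_k)\le2^{-k}$, cover each $O_k$ by discs of total measure comparable to $\lambda(O_k)$, and place on each disc of radius $r$ a peak of degree $n\approx r^{-2}$. By (5) the energy converges, and every point of $E$ collects a fixed amount for each $k$. Two difficulties appear.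

First, the radius dictates the degree, so two discs of the same radius compete for the same $n$. Putting two peaks into one coefficient creates cross terms in $|p_n|^2$.

Second, the sum must stay finite off $E$. If $\rho(a,w)\leq n^{-1/2}$ with $n\ge 2$, then the peak of degree $n$ at $a$ contributes at least $(1-\frac1n)^{n+1}\ge\frac18$ at $w$, even if $w\notin O_k$. If infinitely many peaks sit that close to a point $w\notin E$, the sum diverges there.

The way past the first difficulty is to stop prescribing the radii. Use one disc for each consecutive degree, of radius $n^{-1/2}$, and choose its center greedily outside the discs already placed. The discs of half the radius are then disjoint, with total measure at least $\sum\frac{\pi}{4n}$. The harmonic series diverges, so a region of finite measure is exhausted after finitely many steps, however large the first degree is. The second difficulty is handled by covering compact pieces $L$ well inside an open $V$, starting from a degree so large that all tails are negligible outside $V$.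

## Covering a compact set with one disc per degree

**Lemma 2.** Let $L\subset V\subset U$ with $L$ compact, $V$ open and $\lambda(V)<\infty$. Let $\varepsilon>0$ and $N_0\in\mathbb N$. There are a finite set $\Lambda\subset\{n\ge N_0\}$ and points $a_n\in L$ $(n\in\Lambda)$ such that $s(w)=\sum_{n\in\Lambda}(1-\rho(a_n,w)^2)^{n+1}$ satisfies

1. $s\ge\frac18$ on $L$;
2. $s\le\varepsilon$ on $U\setminus V$;
3. $\int_Us\,d\lambda\le4\lambda(V)$.

*Proof.* If $L=\emptyset$, take $\Lambda=\emptyset$. Let $L\ne\emptyset$. By (3) with $r\uparrow1$, $\lambda(U)=\infty$, so $V\ne U$.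

**Step 1 (choice of the first degree).** The purpose is to make every disc small compared with the gap between $L$ and the complement of $V$. Let $\eta$ be the $\rho$-distance from $L$ to $U\setminus V$. The $\rho$-distance to the closed set $U\setminus V$ is continuous and positive on the compact set $L$, so $\eta>0$; and $\eta<1$ because $\rho<1$. Choose $N\ge\max(N_0,2)$ with $N^{-1/2}<\eta$ and $(1-\eta^2)^N/\eta^2\le\varepsilon$. Put $r_n=n^{-1/2}$.

**Step 2 (greedy covering).** The purpose is to cover $L$ by finitely many discs $D(a_n,r_n)$, one for each degree used. For $n=N,N+1,\dots$: if $L\subset\bigcup_{N\le l<n}D(a_l,r_l)$, stop; otherwise choose $a_n\in L$ outside that union. For $l<n$ we have $\rho(a_l,a_n)\ge r_l\ge\frac{r_l+r_n}2$, so by the triangle inequality the discs $D(a_n,r_n/2)$ are pairwise disjoint. They lie in $V$, because $a_n\in L$ and $r_n/2<\eta$. With (3),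
$$\sum_n\frac\pi{4n}\le\sum_n\lambda(D(a_n,r_n/2))\le\lambda(V)<\infty,\tag{6}$$
the sum being over the degrees used so far. As $\sum1/n$ diverges, the procedure stops. Let $\Lambda$ be the finite set of degrees used.

**Step 3 (the three properties).** The purpose is to read off the estimates.

For property 1, let $w\in L$. Then $\rho(a_n,w)^2<\frac1n$ for some $n\in\Lambda$, so $s(w)\ge(1-\frac1n)^{n+1}=(1-\frac1n)^n(1-\frac1n)$. Both factors increase with $n$. For the first, apply the inequality of arithmetic and geometric means to $n$ copies of $1-\frac1n$ and one $1$: their arithmetic mean is $\frac n{n+1}=1-\frac1{n+1}$, so $(1-\frac1{n+1})^{n+1}\ge(1-\frac1n)^n$. Since $n\ge2$, $s(w)\ge(\frac12)^3=\frac18$.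

For property 2, let $w\notin V$. Then $\rho(a_n,w)\ge\eta$ for all $n\in\Lambda$, and $s(w)\le\sum_{n\ge N}(1-\eta^2)^{n+1}=(1-\eta^2)^{N+1}/\eta^2\le\varepsilon$.

For property 3, by (5) and (6), $\int_Us\,d\lambda=\sum_{n\in\Lambda}\pi/n\le4\lambda(V)$. $\square$

Note that the bound in property 3 does not depend on $N_0$. We may push the degrees as high as we like at no extra cost, and this is what will let us use each degree only once.

## Shells of an open set

An open set $O$ is not compact, so we cut it into compact layers, each with an open neighborhood inside $O$, with bounded overlap.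

**Lemma 3.** Let $O$ be an open subset of $U$ (or of $\mathbb B_q$). There are compact sets $L_j$ and open sets $V_j$ $(j\ge1)$ with $L_j\subset V_j\subset O$ and $\bigcup_jL_j=O$, such that every point lies in at most three of the $V_j$.

*Proof.* Take compact sets $K_1\subset K_2\subset\cdots$ with $K_j\subset\operatorname{int}K_{j+1}$ and $\bigcup_jK_j=O$, and set $K_j=\emptyset$ for $j\le0$. Put $L_j=K_j\setminus\operatorname{int}K_{j-1}$, which is compact, and $V_j=\operatorname{int}K_{j+1}\setminus K_{j-2}$, which is open. Since $K_j\subset\operatorname{int}K_{j+1}$ and $K_{j-2}\subset\operatorname{int}K_{j-1}$, we have $L_j\subset V_j$. For $w\in O$ let $i$ be the least index with $w\in K_i$. Then $w\in L_i$, so the $L_j$ cover $O$. If $w\in V_j$, then $w\in K_{j+1}$ gives $i\le j+1$, and $w\notin K_{j-2}$ gives $i\ge j-1$. So $j\in\{i-1,i,i+1\}$. $\square$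

For instance, for $O=U$ and $K_j=\{|w|\le1-2^{-j}\}$, the set $L_j$ with $j\ge2$ is the closed annulus $1-2^{-j+1}\le|w|\le1-2^{-j}$, and $V_j$ with $j\ge3$ is the open annulus $1-2^{-j+2}<|w|<1-2^{-j-1}$.

## Proof of Theorem A

Necessity is done. Let $E\subset U$ be a null $G_\delta$.

**Step 1 (open sets shrinking to $E$).** The purpose is to get decreasing open $O_k\subset U$ with $\bigcap_kO_k=E$ and $\lambda(O_k)\le2^{-k}$. Write $E=\bigcap_kG_k$ with $G_k\subset U$ open. Next, for each $k$ find an open $W_k$ with $E\subset W_k\subset U$ and $\lambda(W_k)\le2^{-k}$: on $U_j=\{|w|<1-\frac1{j+1}\}$ we have $d\lambda\le c_j\,dA$ for a constant $c_j$; since $E\cap U_j$ is null there is an open $W_{k,j}\subset U_j$ containing it with area at most $2^{-k-j}/c_j$; take $W_k=\bigcup_{j\ge1}W_{k,j}$. Finally $O_k=\bigcap_{i\le k}(G_i\cap W_i)$. These sets are open and decreasing, contain $E$, have $\lambda(O_k)\le2^{-k}$, and $\bigcap_kO_k\subset\bigcap_kG_k=E$.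

**Step 2 (allocation of degrees).** The purpose is to place peaks on all the $O_k$ without using any degree twice. For each $k\geq1$ let $L_{k,j}\subset V_{k,j}\subset O_k$ $(j\ge1)$ be given by Lemma 3 for $O=O_k$. Enumerate the pairs $(k,j)$ in one sequence and apply Lemma 2 successively to $(L_{k,j},V_{k,j})$ with $\varepsilon=2^{-k-j}$ and $N_0$ larger than all degrees used before. We obtain pairwise disjoint finite sets $\Lambda_{k,j}$, points $a_n$ for $n\in\Lambda:=\bigcup\Lambda_{k,j}$, and functions $s_{k,j}$. Put
$$f(z,w)=\sum_{n\in\Lambda}\sqrt{n+1}\;p_{n,a_n}(w)\,z^n .$$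
By (4), the function $\sigma$ of Lemma 1 is $\sigma=\sum_{k,j}s_{k,j}$.

**Step 3 (finite energy).** The purpose is to verify the hypothesis of Lemma 1. Since no point lies in more than three of the $V_{k,j}$ with the same $k$, we have $\sum_j\lambda(V_{k,j})\le3\lambda(O_k)$. With $dA\le d\lambda$ and property 3 of Lemma 2,
$$\int_U\sigma\,dA\le\sum_{k,j}\int_Us_{k,j}\,d\lambda\le4\sum_{k,j}\lambda(V_{k,j})\le12\sum_k\lambda(O_k)\le12 .$$
So $f\in L^2H(B)$, and $\int_{B_w}|f(z,w)|^2dA(z)=\pi\sum_{k,j}s_{k,j}(w)$ for every $w\in U$.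

**Step 4 (the bad slices are exactly those over $E$).** The purpose is to decide where $\sigma=\infty$. Let $w\in E$. For each $k$ we have $w\in O_k$, so $w\in L_{k,j}$ for some $j$ and $s_{k,j}(w)\ge\frac18$. The sum contains infinitely many terms at least $\frac18$ and is infinite. Now let $w\in U\setminus E$. Since the $O_k$ decrease to $E$, there is $k_0$ with $w\notin O_k$ for all $k\ge k_0$. So $w\in V_{k,j}$ is possible only for $k<k_0$, and for each such $k$ only for three values of $j$: at most $3k_0$ pairs. For these, $s_{k,j}(w)$ is a finite sum of finite terms. For all other pairs $w\notin V_{k,j}$ and $s_{k,j}(w)\le2^{-k-j}$. The total is finite. Hence $E(B,f)=E$, which proves Theorem A. $\blacksquare$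

## The metric $\rho$ and the invariant measure on $\mathbb B_q$

For Theorem B we need the same tools on $\mathbb B_q$. For $a,w\in\mathbb B_q$ put
$$T(a,w)=\frac{(1-|a|^2)(1-|w|^2)}{|1-\langle w,a\rangle|^2},\qquad\rho(a,w)=\sqrt{1-T(a,w)} .$$
Two textbook facts are used, both in Rudin, *Function Theory in the Unit Ball of $\mathbb C^n$*. Let $\varphi_a$ be the involutive automorphism of $\mathbb B_q$ exchanging $0$ and $a$. Then $\rho(a,w)=|\varphi_a(w)|$ (Theorem 2.2.2), and the measure $d\lambda=dV/(1-|w|^2)^{q+1}$ is invariant under automorphisms (Theorem 2.2.6). For $q=1$ these are the facts already used. For example, $T(0,w)=1-|w|^2$ and $\rho(0,w)=|w|$.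

**Step 1 ($\rho$ is a metric).** The purpose is the triangle inequality, which the separation arguments need. Let $H$ be the Hilbert space $\bigoplus_{k\ge0}(\mathbb C^q)^{\otimes k}$, and for $a\in\mathbb B_q$ let $K_a=(a^{\otimes k})_{k\ge0}$. Then $\langle K_w,K_a\rangle=\sum_k\langle w,a\rangle^k=\frac1{1-\langle w,a\rangle}$, and in particular $\|K_a\|^2=1/(1-|a|^2)$. So $x_a=K_a/\|K_a\|$ is a unit vector and $T(a,w)=|\langle x_a,x_w\rangle|^2$. For unit vectors $x,y$ with orthogonal projections $P_x,P_y$ onto their spans, $P_x-P_y$ is self-adjoint of rank at most $2$ and trace $0$. So either it is zero or its nonzero eigenvalues are $\pm t$ with $t>0$. In both cases, with $t$ its norm,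
$$2t^2=\operatorname{tr}(P_x-P_y)^2=1+1-2\operatorname{tr}(P_xP_y)=2-2|\langle x,y\rangle|^2 .$$
Hence $\rho(a,w)=\|P_{x_a}-P_{x_w}\|$, which is symmetric and satisfies the triangle inequality. Also $\rho(a,w)=0$ iff $\varphi_a(w)=0$ iff $w=a$. Finally, with $D(a,r)=\{w:\rho(a,w)<r\}$ we have $D(a,r)=\varphi_a(\{|w|<r\})$, and $\varphi_a$ is a homeomorphism, so $\rho$ induces the usual topology.

**Step 2 (volume of balls and energy of peaks).** The purpose is to have the analogues of (3) and (5). Let $v_q=\operatorname{vol}\mathbb B_q=\pi^q/q!$. In polar coordinates with $u=|w|^2$,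
$$\lambda(D(a,r))=v_qq\int_0^{r^2}\frac{u^{q-1}}{(1-u)^{q+1}}\,du=\frac{v_qr^{2q}}{(1-r^2)^q}\ge v_qr^{2q},\tag{7}$$
because $\big(\frac u{1-u}\big)^q$ has derivative $q\,u^{q-1}(1-u)^{-q-1}$. For real $m\ge2q+2$, invariance under $\varphi_a$ gives
$$\int_{\mathbb B_q}T(a,w)^m\,d\lambda(w)=\int_{\mathbb B_q}(1-|\zeta|^2)^{m-q-1}dV=v_qq\int_0^1u^{q-1}(1-u)^{m-q-1}du=\pi^q\,\frac{\Gamma(m-q)}{\Gamma(m)} .$$
Since $\Gamma(m)/\Gamma(m-q)=(m-1)(m-2)\cdots(m-q)\ge(m-q)^q$ and $m-q\ge m/2$,
$$\int_{\mathbb B_q}T(a,w)^m\,d\lambda(w)\le(2\pi)^qm^{-q} .\tag{8}$$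

**Step 3 (the peaks).** The purpose is to realize $T^m$ by a holomorphic function. Let $\kappa=p+\alpha$, which is positive. For $m>0$ put $F_{m,a}(w)=(1-|a|^2)^{m/2}(1-\langle w,a\rangle)^{-m}$ with the principal branch, which is available because $\operatorname{Re}(1-\langle w,a\rangle)>0$. It is holomorphic on $\mathbb B_q$, bounded because $|1-\langle w,a\rangle|\ge1-|a|$, and
$$|F_{m,a}(w)|^2(1-|w|^2)^m=T(a,w)^m .\tag{9}$$

## For $q\ge2$ one peak per degree runs out of volume

We shall again use one coefficient per power, now of $z_1$, and the degree-$n$ coefficient will come with the factor $(1-|w|^2)^{n+\kappa}$. So try Lemma 2 with single peaks, $s=\sum_{n\in\Lambda}T(a_n,w)^{n+\kappa}$, $\Lambda\subset\{n\ge N_0\}$. For $N_0\ge2q+2$ estimate (8) gives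
$$\int_{\mathbb B_q}s\,d\lambda\le(2\pi)^q\sum_{n\ge N_0}n^{-q},$$
and for $q\ge2$ the right side tends to $0$ as $N_0\to\infty$. But $s\ge c$ on $L$ forces $\int s\,d\lambda\ge c\,\lambda(L)$. So if $\lambda(L)>0$ and $c>0$ is fixed, the lemma with single peaks is false for large $N_0$. In the greedy covering, the half-discs at degree $n$ have measure about $n^{-q}$, and $\sum n^{-q}$ no longer diverges.

One degree must therefore carry many peaks, and the cross terms, avoided when $q=1$, have to be controlled. Peaks of degree about $M$ have width $M^{-1/2}$ and decay like $e^{-m\rho^2/2}$ in amplitude. If the peaks sharing a degree are $\sqrt{\log M}$ times farther apart than their width, with a suitable constant, each is at most a high negative power of $M$ near the others, while there are only $O(M^q)$ of them. And a set of points separated at the scale of the width can be split into only about $(\log M)^q$ classes with this larger separation. So $O((\log M)^q)$ consecutive degrees suffice.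

## Many separated peaks in each degree

**Lemma 4.** There is a constant $C_q$ with the following property. Let $L\subset V\subset\mathbb B_q$ with $L$ compact, $V$ open, $\lambda(V)<\infty$; let $\varepsilon>0$ and $N\in\mathbb N$. There are a finite set $\Lambda\subset\{n\ge N\}$ and bounded holomorphic functions $g_n$ on $\mathbb B_q$ $(n\in\Lambda)$ such that $s(w)=\sum_{n\in\Lambda}|g_n(w)|^2(1-|w|^2)^{n+\kappa}$ satisfies

1. $s\ge\frac1{64}$ on $L$;
2. $s\le\varepsilon$ on $\mathbb B_q\setminus V$;
3. $\int_{\mathbb B_q}s\,dV\le C_q\lambda(V)+\varepsilon$.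

*Proof.* If $L=\emptyset$, take $\Lambda=\emptyset$. Otherwise $V\ne\mathbb B_q$, since $\lambda(\mathbb B_q)=\infty$ by (7), and the $\rho$-distance $\eta$ from $L$ to $\mathbb B_q\setminus V$ satisfies $0<\eta<1$, as in Lemma 2.

**Step 1 (scales).** The purpose is to fix the width $\delta$ of the peaks, the separation $R$ within a degree, and the size of $M$. For an integer $M\ge2$ set
$$\delta=M^{-1/2},\qquad R=4\sqrt{q\log M}\;\delta,\qquad K=(512\,q\log M)^q,\qquad b=4^qv_q^{-1}\lambda(V).$$
Fix $M$ so large that all of the following hold: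

- $M\ge\max(N,2q+2)$ and $\delta<\eta$;
- $4R^2\le\frac12$;
- $\kappa+K\le M$;
- $bM^{-q}\le\frac18$;
- $K\,b^2M^{2q}(1-\eta^2)^M\le\varepsilon$;
- $2K\,v_q\,b^2M^{-2q}\le\varepsilon$.

This is possible: $R^2=16q\log M/M\to0$, $K$ is a power of $\log M$, and $(1-\eta^2)^M$ decays exponentially while $q,\kappa,V,\eta,\varepsilon$ are fixed. Note that $\delta<R/2$, since $R/2=2\sqrt{q\log M}\,\delta$ and $4q\log M\ge 4\log 4>1$.

**Step 2 (points).** The purpose is to choose peaks that cover $L$ at scale $\delta$ without crowding. If $A\subset L$ satisfies $\rho(a,a')\ge\delta$ for distinct $a,a'\in A$, then the sets $D(a,\delta/2)$, $a\in A$, are disjoint and contained in $V$ (as $\delta/2<\eta$), each of measure at least $v_q4^{-q}M^{-q}$ by (7). So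
$$|A|\le4^qv_q^{-1}\lambda(V)M^q=b\,M^q .\tag{10}$$
In particular such sets have bounded size, and we may take a maximal one, $A$.

**Step 3 (coloring).** The purpose is to split $A$ into few classes that are $R$-separated. Fix $a\in A$. For the points $a'\in A$ with $\rho(a,a')<R$, including $a$ itself, the sets $D(a',\delta/2)$ are disjoint and lie in $D(a,R+\delta/2)\subset D(a,2R)$. By (7) and $1-4R^2\ge\frac12$, $\lambda(D(a,2R))\le v_q2^q(2R)^{2q}$. Dividing by $v_q(\delta/2)^{2q}$, the number of these points is at most
$$2^q\Big(\frac{4R}\delta\Big)^{2q}=2^q(256\,q\log M)^q=K .$$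
So in the graph on $A$ joining points at distance less than $R$, each point has at most $K-1$ neighbors. Color the points one after another, each with the first color not yet used on its neighbors. At most $K$ colors occur, and $A=A_0\sqcup\dots\sqcup A_J$ with $J+1\le K$ and $\rho(a,a')\ge R$ for distinct $a,a'$ in the same $A_i$.

**Step 4 (definition of $g_n$).** The purpose is to assign one degree to each color. For $0\le i\le J$ let $n=M+i$ and $m=n+\kappa$, so $m\in[M,2M]$ because $\kappa+K\le M$. Put $g_n=\sum_{a\in A_i}F_{m,a}$ and $\Lambda=\{M,\dots,M+J\}$. The $g_n$ are bounded and holomorphic, and by (9) each summand satisfies $|F_{m,a}(w)|(1-|w|^2)^{m/2}=T(a,w)^{m/2}$.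

**Step 5 (interference).** The purpose is to show that at any $w$ at most one peak of each degree matters. If $\rho(a,w)\ge R/2$, then $T(a,w)\le1-R^2/4\le e^{-R^2/4}$, so
$$T(a,w)^{m/2}\le e^{-mR^2/8}\le e^{-MR^2/8}=M^{-2q},\tag{11}$$
since $MR^2/8=2q\log M$. Put $\theta=|A|M^{-2q}$; by (10), $\theta\le bM^{-q}\le\frac18$. Given $w$ and $i$, at most one $a\in A_i$ has $\rho(a,w)<R/2$, by the triangle inequality. By (11), the terms of $A_i$ with $\rho(a,w)\ge R/2$ contribute in total at most $\theta$ to $|g_n(w)|(1-|w|^2)^{m/2}$.

**Step 6 (lower bound on $L$).** The purpose is property 1. Let $w\in L$. By maximality of $A$ there is $a\in A$ with $\rho(a,w)<\delta<R/2$; say $a\in A_i$, and let $n=M+i$. All other points of $A_i$ are at distance at least $R/2$ from $w$, so, using $m/2\le M$ and the monotonicity of $(1-\frac1M)^M$ shown in Lemma 2,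
$$|g_n(w)|(1-|w|^2)^{m/2}\ge T(a,w)^{m/2}-\theta\ge(1-\delta^2)^{m/2}-\theta\ge\Big(1-\frac1M\Big)^M-\theta\ge\frac14-\frac18=\frac18 .$$
Squaring, $s(w)\ge\frac1{64}$.

**Step 7 (smallness off $V$).** The purpose is property 2. Let $w\notin V$. Then $\rho(a,w)\ge\eta$ for all $a\in A$, so $T(a,w)^{m/2}\le(1-\eta^2)^{M/2}$ and $|g_n(w)|(1-|w|^2)^{m/2}\le|A|(1-\eta^2)^{M/2}$ for each of the $J+1\le K$ degrees. With (10), $s(w)\le K\,b^2M^{2q}(1-\eta^2)^M\le\varepsilon$.

**Step 8 (energy).** The purpose is property 3. At any $w$, Step 5 and $(x+y)^2\le2x^2+2y^2$ give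
$$|g_n(w)|^2(1-|w|^2)^m\le2\sum_{a\in A_i}T(a,w)^m+2\theta^2 .$$
Sum over $i$ and integrate, using $dV\le d\lambda$ for the first part, then (8) (valid since $m\ge M\ge2q+2$) and (10):
$$\int_{\mathbb B_q}s\,dV\le2|A|(2\pi)^qM^{-q}+2K\theta^2v_q\le2(8\pi)^qv_q^{-1}\lambda(V)+2Kv_qb^2M^{-2q}\le C_q\lambda(V)+\varepsilon$$
with $C_q=2(8\pi)^q/v_q$. $\square$

## Proof of Theorem B

Necessity is done. Let $E\subset\mathbb B_q$ be a null $G_\delta$.

**Step 1 (open sets and degrees).** The purpose is to repeat Steps 1 and 2 of the proof of Theorem A. The density of $\lambda$ is bounded on each ball $|w|<1-\frac1{j+1}$, so the same argument gives decreasing open $O_k\subset\mathbb B_q$ with $\bigcap_kO_k=E$ and $\lambda(O_k)\le2^{-k}$. Take $L_{k,j}\subset V_{k,j}\subset O_k$ from Lemma 3. Apply Lemma 4 successively along an enumeration of the pairs $(k,j)$, with $\varepsilon=2^{-k-j}$ and $N$ larger than all degrees used before. This gives pairwise disjoint finite sets $\Lambda_{k,j}$, functions $g_n$ for $n\in\Lambda:=\bigcup\Lambda_{k,j}$, and functions $s_{k,j}$.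

**Step 2 (the function).** The purpose is to define $f$ and the normalization that turns slice integrals into $\sum s_{k,j}$. Let $\gamma_n=\int_{\mathbb B_p}|\zeta_1|^{2n}(1-|\zeta|^2)^\alpha\,dV(\zeta)$, where $\mathbb B_p$ is the unit ball of $\mathbb C^p$; since $\alpha>-1$, $\gamma_n\in(0,\infty)$. Substituting $z=\sqrt{1-|w|^2}\,\zeta$, the monomial contributes $(1-|w|^2)^n$, the weight $(1-|w|^2)^\alpha$ and the volume $(1-|w|^2)^p$, so
$$\int_{\mathbb B_w}|z_1|^{2n}(1-|z|^2-|w|^2)^\alpha\,dV(z)=\gamma_n(1-|w|^2)^{n+\kappa} .\tag{12}$$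
Put $f(z,w)=\sum_{n\in\Lambda}\gamma_n^{-1/2}g_n(w)z_1^n$.

**Step 3 ($f\in A^2_\alpha(\mathbb B)$).** The purpose is convergence. Each term is bounded and holomorphic, hence in $A^2_\alpha(\mathbb B)$, as the weight is integrable on $\mathbb B$ for $\alpha>-1$. The rotation $z_1\mapsto e^{i\tau}z_1$ preserves $\mathbb B$, the weight and $dV$, and multiplies the inner product of the terms of degrees $n$ and $n'$ by $e^{i(n-n')\tau}$; so different terms are orthogonal. By (12) the squared norm of the $n$-th term is $\int_{\mathbb B_q}|g_n|^2(1-|w|^2)^{n+\kappa}dV$. With property 3 of Lemma 4 and the overlap bound of Lemma 3, the sum of the squared norms is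
$$\sum_{k,j}\int_{\mathbb B_q}s_{k,j}\,dV\le\sum_{k,j}\big(C_q\lambda(V_{k,j})+2^{-k-j}\big)\le3C_q\sum_k2^{-k}+1<\infty .$$
So the series converges in the weighted $L^2$-space. On a compact subset of $\mathbb B$ the weight is bounded below by a positive constant, so by the mean value property the series also converges locally uniformly. The limit $f$ is holomorphic and lies in $A^2_\alpha(\mathbb B)$.

**Step 4 (slices).** The purpose is the analogue of (1). Fix $w\in\mathbb B_q$ and $0<t<1$. The set $\{|z|\le t\sqrt{1-|w|^2}\}\times\{w\}$ is compact in $\mathbb B$, so the series converges uniformly on it; there the weight is bounded and depends only on $|z|$, and the $z_1^n$ are orthogonal by rotation of $z_1$. Hence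
$$\int_{|z|<t\sqrt{1-|w|^2}}|f|^2(1-|z|^2-|w|^2)^\alpha dV(z)=\sum_{n\in\Lambda}\frac{|g_n(w)|^2}{\gamma_n}\int_{|z|<t\sqrt{1-|w|^2}}|z_1|^{2n}(1-|z|^2-|w|^2)^\alpha dV(z).$$
Let $t\uparrow1$. By monotone convergence on both sides and (12),
$$\int_{\mathbb B_w}|f(z,w)|^2(1-|z|^2-|w|^2)^\alpha dV(z)=\sum_{n\in\Lambda}|g_n(w)|^2(1-|w|^2)^{n+\kappa}=\sum_{k,j}s_{k,j}(w).$$

**Step 5 (the bad slices).** The purpose is to identify $E_\alpha(f)$. If $w\in E$, then for every $k$ there is $j$ with $w\in L_{k,j}$, so $s_{k,j}(w)\ge\frac1{64}$, and the sum is infinite. If $w\in\mathbb B_q\setminus E$, choose $k_0$ with $w\notin O_k$ for $k\ge k_0$. Then $w\in V_{k,j}$ for at most $3k_0$ pairs, each contributing a finite amount, and $s_{k,j}(w)\le2^{-k-j}$ for all other pairs. The sum is finite. Hence $E_\alpha(f)=E$, and Theorem B is proved. $\blacksquare$
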